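# Sign patterns with a realization of inertia $(0,0,n)$, and nilpotent realizations

## 1. Patterns, realizations, inertia

We work with four symbols. The symbol $+$ stands for a positive real number, $-$ for a negative one, $*$ for a nonzero one, and $\#$ for an arbitrary one. In products we treat the symbols $+$ and $-$ as the numbers $1$ and $-1$.

**Definition (pattern, realization).** A *pattern* of order $n$ is an $n\times n$ matrix $\mathcal A=[\alpha_{ij}]$ with entries in $\{+,-,*,\#\}$. Its *qualitative class* $Q(\mathcal A)$ is the set of real $n\times n$ matrices whose $(i,j)$ entry is of the kind denoted by $\alpha_{ij}$, for all $i,j$. The members of $Q(\mathcal A)$ are the *realizations* of $\mathcal A$. We use the same notation $Q(v)$ for a vector $v$ of symbols.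

For example, $\begin{bmatrix}2&0\\-3&-1\end{bmatrix}$ is a realization of $\begin{bmatrix}+&\#\\ *&-\end{bmatrix}$, but not of $\begin{bmatrix}+&*\\ *&-\end{bmatrix}$.

**Definition (full pattern, completion).** A *full* pattern has entries in $\{+,-\}$ only. A *completion* of $\mathcal A$ is a full pattern obtained by replacing each $*$ and each $\#$ by $+$ or $-$. If $\mathcal B$ is a completion of $\mathcal A$, then $Q(\mathcal B)\subseteq Q(\mathcal A)$.

For example, $\begin{bmatrix}*&-\\ \#&-\end{bmatrix}$ has four completions, and $\begin{bmatrix}+&-\\+&-\end{bmatrix}$ is one of them.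

**Definition (equivalence).** *Equivalence* of patterns is generated by permutation similarity, signature similarity $\mathcal A\mapsto D\mathcal AD$ with $D=\mathrm{diag}(\pm1)$, and negation $\mathcal A\mapsto-\mathcal A$. Here $-*=*$ and $-\#=\#$. "Signature at $k$" means that only the $k$-th diagonal entry of $D$ is $-1$, so row $k$ and column $k$ change sign off the diagonal.

For example, signature at $2$ turns $\begin{bmatrix}+&+\\-&-\end{bmatrix}$ into $\begin{bmatrix}+&-\\+&-\end{bmatrix}$. Note that the product $\alpha_{ij}\alpha_{ji}$ of a full pattern does not change under signature or negation.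

**Definition (inertia).** The *inertia* of a real matrix of order $n$ is $(n_+,n_-,n_0)$, the numbers of eigenvalues, with multiplicity, whose real part is positive, negative and zero.

For example, $\begin{bmatrix}1&-2\\1&-1\end{bmatrix}$ has trace $0$ and determinant $1$, hence eigenvalues $\pm i$ and inertia $(0,0,2)$. It is not nilpotent.

**Definition (PN, SAP, IAP).** A pattern $\mathcal A$ of order $n\ge2$ is

- *potentially nilpotent* (PN) if some $A\in Q(\mathcal A)$ is nilpotent;
- *spectrally arbitrary* (SAP) if every monic real polynomial of degree $n$ is the characteristic polynomial of some $A\in Q(\mathcal A)$;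
- *inertially arbitrary* (IAP) if every triple of nonnegative integers with sum $n$ is the inertia of some $A\in Q(\mathcal A)$.

For example, $\begin{bmatrix}+&-\\+&-\end{bmatrix}$ has all three properties. A realization $\begin{bmatrix}a&-b\\d&-e\end{bmatrix}$ has trace $a-e$ and determinant $bd-ae$. Given any desired trace $\tau$ and determinant $\Delta$, take $a$ large, $e=a-\tau>0$, and $bd=\Delta+ae>0$. So the pattern is SAP, hence PN and IAP. By contrast, every realization of $\begin{bmatrix}+&+\\+&-\end{bmatrix}$ has negative determinant, hence inertia $(1,1,0)$, so this pattern has none of the three properties.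

All three operations of equivalence preserve PN, because $PAP^T$, $DAD$ and $-A$ are nilpotent when $A$ is.

**Textbook facts.** Let $E_k(A)$ be the sum of the $k\times k$ principal minors of $A$. Then $\det(\lambda I-A)=\sum_k(-1)^kE_k(A)\lambda^{n-k}$ with $E_0=1$, so $A$ is nilpotent if and only if $E_1=\dots=E_n=0$. We have
$$E_1=\mathrm{tr}A,\qquad E_2=\tfrac12\bigl((\mathrm{tr}A)^2-\mathrm{tr}A^2\bigr),\qquad E_{n-1}=\mathrm{tr}\,\mathrm{adj}A,\qquad E_n=\det A ,$$
$$\mathrm{tr}A^2=\sum_ia_{ii}^2+2\sum_{i<j}a_{ij}a_{ji}. \tag{1}$$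
By Newton's identities, $(E_1,\dots,E_n)$ and $(\mathrm{tr}A,\dots,\mathrm{tr}A^n)$ are polynomials in each other.

If $A$ has rank $n-1$, its *right kernel* and *left kernel* are lines. We also use these words for spanning vectors $x$ and $y$, so $Ax=0$ and $y^TA=0$. From $A\,\mathrm{adj}A=\mathrm{adj}A\,A=0$ and $\mathrm{adj}A\ne0$ we get $\mathrm{adj}A=\kappa xy^T$ with $\kappa\neq0$.

**Definition (regular nilpotent).** A nilpotent matrix of order $m$ is *regular* if its rank is $m-1$. It then has a single Jordan block, and $I,N,\dots,N^{m-1}$ are linearly independent.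

Here are the four examples that we shall use, with right kernel $x$ and left kernel $y$:

- $N_2=\begin{bmatrix}1&-1\\1&-1\end{bmatrix}$, with $x=(1,1)$, $y=(1,-1)$;
- $N_2'=\begin{bmatrix}1&1\\-1&-1\end{bmatrix}$, with $x=(1,-1)$, $y=(1,1)$;
- $R_1=\begin{bmatrix}5&-6&1\\3&-2&-1\\1&2&-3\end{bmatrix}$, with $x=(1,1,1)$, $y=(1,-2,1)$;
- $R_2=\begin{bmatrix}1&3&2\\-5&1&6\\3&1&-2\end{bmatrix}$, with $x=(1,-1,1)$, $y=(-1,1,2)$.

For the first two, the square is $0$. For order $3$ we use the following criterion: if $N$ has rank $2$, kernels $x,y$ with $y^Tx=0$, and trace $0$, then $N$ is nilpotent. Indeed $E_3=0$, $E_2=\mathrm{tr}(\kappa xy^T)=\kappa y^Tx=0$, and $E_1=0$. For $R_1$, the rows sum to $0$; the columns give $5-6+1$, $-6+4+2$, $1+2-3$, all $0$; $y^Tx=1-2+1=0$; the trace is $5-2-3=0$. For $R_2$, $R_2x$ has entries $1-3+2$, $-5-1+6$, $3-1-2$, all $0$; $y^TR_2$ has entries $-1-5+6$, $-3+1+2$, $-2+6-4$, all $0$; $y^Tx=-1-1+2=0$; the trace is $1+1-2=0$. In both cases the rank is $2$, since the first two rows are not proportional.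

## 2. Does inertially arbitrary imply potentially nilpotent?

A nilpotent matrix has all eigenvalues $0$. An IAP pattern must in particular realize the inertia $(0,0,n)$, where all eigenvalues lie on the imaginary axis, but possibly away from $0$. So we ask: **is every $\{+,-,*,\#\}$-pattern of order $n\ge2$ that is IAP also PN?** The problem is taken from "Allow Problems Concerning Spectral Properties Of Patterns" (https://journals.uwyo.edu/index.php/ela/article/download/1107/1107/1107), and its statement records the question as open. The statement also supplies a known result that we may use.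

**Known result.** For a $\{+,-,*,\#\}$-pattern, being SAP is equivalent to being PN.

So the question is also whether IAP implies SAP. The answer is yes, and one inertia is enough.

**Theorem A.** Let $\mathcal A$ be a $\{+,-,*,\#\}$-pattern of order $n\ge2$. If some $A\in Q(\mathcal A)$ has inertia $(0,0,n)$, then $\mathcal A$ is PN. In particular every IAP $\{+,-,*,\#\}$-pattern is PN, hence SAP.

**Order 2 by hand.** Let $A\in Q(\mathcal A)$ have inertia $(0,0,2)$. The trace is $0$, so $A=\begin{bmatrix}a&b\\c&-a\end{bmatrix}$. If $A$ is not nilpotent, its eigenvalues are $\pm i\omega$ with $\omega>0$, so $-a^2-bc=\omega^2>0$ and $bc<0$. If $a\ne0$, replace $b$ by $-a^2/c$. This has the same sign as $b$, so we stay in $Q(\mathcal A)$, and the new matrix has trace and determinant $0$. If $a=0$, both diagonal symbols must be $\#$, and $\begin{bmatrix}\sqrt{-bc}&b\\c&-\sqrt{-bc}\end{bmatrix}$ is a nilpotent realization.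

This argument used only that the trace vanishes and that some product $a_{ij}a_{ji}$ is negative. Let us see what these two facts say in general.

## 3. Two traces, condition (P), and the theorems

Suppose $A$ is nilpotent with nonzero diagonal entries. From $\mathrm{tr}A=0$ the diagonal has both signs. From $\mathrm{tr}A^2=0$ and (1), some $a_{ij}a_{ji}$ is negative.

**Definition (P).** In a full pattern, a *negative 2-cycle* is a pair $\{i,j\}$, $i\ne j$, with $\alpha_{ij}\alpha_{ji}=-$. A full pattern satisfies **(P)** if its diagonal contains both signs and it has a negative 2-cycle.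

For example, $\begin{bmatrix}+&-\\+&-\end{bmatrix}$ satisfies (P) and $\begin{bmatrix}+&+\\+&-\end{bmatrix}$ does not. Condition (P) is invariant under equivalence.

So every full PN pattern satisfies (P), and one may hope for the converse. It is almost true. For $\delta\in\{-,*,\#\}$ put
$$\mathcal E_\delta=\begin{bmatrix}+&-&+\\+&\delta&-\\+&+&+\end{bmatrix},\qquad \mathcal X_0:=\mathcal E_- .$$

**Theorem C.** A full pattern satisfying (P) is PN, unless $n=3$ and it is equivalent to $\mathcal X_0$.

**Theorem B.** For a $\{+,-,*,\#\}$-pattern $\mathcal A$ of order $n\ge2$ the following are equivalent: (1) $\mathcal A$ is SAP; (2) $\mathcal A$ is IAP; (3) $\mathcal A$ is PN; (4) some realization has inertia $(0,0,n)$; (5) the following three conditions hold: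

- (a) the diagonal of $\mathcal A$ is not all $+$ and not all $-$;
- (b) for some $i<j$, the set $\{\alpha_{ij},\alpha_{ji}\}$ is neither $\{+\}$ nor $\{-\}$;
- (c) if $n=3$, then $\mathcal A$ is not equivalent to any $\mathcal E_\delta$.

Thus for $n\ne3$ the two evident necessary conditions are also sufficient. For $n=3$ the only exceptions are the $\mathcal E_\delta$ up to equivalence, and by (4)$\Rightarrow$(5) these do not allow inertia $(0,0,3)$ either.

Most of the work is Theorem C. The next lemma is the bridge between general patterns and full ones.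

**Lemma 1 (generic similarity).** Let $A$ be a real matrix of order $n\ge2$ that is not scalar. Arbitrarily close to $I$ there is an invertible $S$ such that all entries of $SAS^{-1}$ are nonzero. Hence, if $A\in Q(\mathcal A)$ is not scalar, some matrix similar to $A$ lies in $Q(\mathcal B)$ for a completion $\mathcal B$ of $\mathcal A$.

*Proof.* The purpose is to show that no entry of $SAS^{-1}$ vanishes identically as a rational function of $S$. The $(i,j)$ entry is $y^TAx$, where $y^T$ is row $i$ of $S$ and $x$ is column $j$ of $S^{-1}$.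

Let $i\ne j$. Any nonzero $x,y$ with $y^Tx=0$ occur: take for the rows of $S$ with index different from $j$ a basis of $x^\perp$ that contains $y$ at place $i$, and for row $j$ a vector whose product with $x$ is $1$; then $Sx=e_j$. So if the $(i,j)$ entry vanished identically, then $y^TAx=0$ whenever $y\perp x$, so $Ax\in\mathrm{span}(x)$ for every $x$. A matrix for which every nonzero vector is an eigenvector is scalar, a contradiction.

Let $i=j$. In the same way, any $x,y$ with $y^Tx=1$ occur. If the entry vanished identically, then for fixed $x\ne0$ we would have $y^TAx=0$ for all $y$ with $y^Tx=1$. These $y$ span $\mathbb R^n$, so $Ax=0$ for all $x$, and $A=0$ is scalar, a contradiction.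

Multiplying the entries by $\det S$ we get $n^2$ nonzero polynomials in the entries of $S$. Together with $\det S$, their product is a nonzero polynomial, so its zero set has empty interior. Hence a suitable $S$ exists arbitrarily near $I$.

For the last assertion, take $S$ so close to $I$ that every nonzero entry of $A$ keeps its sign. The entries of $A$ at positions $+,-,*$ are nonzero. Positions $\#$ are unrestricted. So the sign pattern of $SAS^{-1}$ is a completion of $\mathcal A$. $\square$

## 4. The exception in order 3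

The hope that (P) always gives PN breaks first at $\mathcal X_0$. It satisfies (P): its diagonal is $(+,-,+)$ and $\{1,2\}$ is a negative 2-cycle.

**Lemma 2.** If $A\in Q(\mathcal X_0)$ and $E_1(A)=E_3(A)=0$, then $E_2(A)<0$. In particular $\mathcal X_0$ is not PN.

*Proof.* The purpose is to bound the two negative 2-cycles by means of the determinant. Write
$$A=\begin{bmatrix}a&-b&c\\d&-e&-f\\g&h&k\end{bmatrix}$$
with positive letters. From $E_1=0$, $e=a+k$. Let $X=bd$, $Y=fh$. Then
$$0=\det A=-aek+afh+bdk+bfg+cdh+ceg .$$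
The last three terms are positive, so $aY+kX<aek=ak(a+k)$. With $m=\min(a,k)$ and $M=\max(a,k)$,
$$m(X+Y)\le aY+kX<mM(m+M),$$
so $X+Y<M^2+mM\le a^2+ak+k^2$. The three principal minors of order $2$ are $-ae+X$, $ak-cg$ and $-ek+Y$, so
$$E_2=-(a+k)^2+ak+X+Y-cg=-(a^2+ak+k^2)+X+Y-cg<-cg<0.\qquad\square$$

Theorem A survives: a matrix with eigenvalues $\pm i\omega,0$ has $E_1=E_3=0$ and $E_2=\omega^2>0$, so $\mathcal X_0$ does not realize inertia $(0,0,3)$ by a non-nilpotent matrix, and not by a nilpotent one either.

## 5. Bordering a nilpotent matrix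

The natural way to prove Theorem C is induction on the order. Let
$$\hat{\mathcal A}=\begin{bmatrix}\mathcal A&\mu\\ \nu&\delta\end{bmatrix}$$
be full of order $m+1$, where $\mu$ is a column and $\nu$ a row of signs, and suppose that $N\in Q(\mathcal A)$ is a regular nilpotent with kernels $x,y$. The matrix $\begin{bmatrix}N&0\\v&0\end{bmatrix}$ is nilpotent for every $v$. So try
$$A=\begin{bmatrix}M&tu\\v&td\end{bmatrix}\qquad (t>0\text{ small},\ M\text{ near }N,\ v\text{ near }v_0\in Q(\nu),\ u\in Q(\mu),\ d\text{ of sign }\delta).$$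
The last column is divisible by $t$, and
$$\frac{\det A}{t}=d\det M-v\,\mathrm{adj}(M)\,u\ \longrightarrow\ -v_0\,\mathrm{adj}(N)\,u=-\kappa\,(v_0x)(y^Tu)\qquad(t\to0). \tag{2}$$
If $A$ is to be nilpotent for small $t$, we need $v_0x=0$ or $y^Tu=0$. The signs may forbid both. This is the point where the plain induction stops, and the obstacle is real: $\mathcal X_0$ has on the indices $1,2$ the block $\begin{bmatrix}+&-\\+&-\end{bmatrix}$, which is PN, yet $\mathcal X_0$ is not PN. The nilpotent realizations of this block are $\begin{bmatrix}a&-b\\d&-a\end{bmatrix}$ with $bd=a^2$. They have right kernel $(b,a)$ and left kernel $(d,-a)$, so the signs of the kernels are always $\pm(+,+)$ and $\pm(+,-)$. In $\mathcal X_0$ we have $\nu=(+,+)$ and $\mu=(+,-)$, so $v_0x\neq0$ and $y^Tu\ne0$ for all choices.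

So the induction hypothesis "PN" is too weak. What helps is to know two nilpotent realizations whose kernels have essentially different signs: then no choice of signs in the border can block both.

**Definition (balanced).** Let $v$ be a sign vector and $x$ a real vector of the same length. We say that $x$ is *$v$-balanced* if $(v_ix_i)(v_jx_j)<0$ for some $i,j$. In that case the terms of $\sum v_ix_i$ have both signs, and by rescaling them we find $v_+,v_0,v_-\in Q(v)$ with $v_+\cdot x>0$, $v_0\cdot x=0$, $v_-\cdot x<0$. If no $v_ix_i$ is zero, then "not $v$-balanced" means that all $v_ix_i$ have the same sign.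

For example, $(1,1)$ is $(+,-)$-balanced, with $v_0=(1,-1)$, and is not $(+,+)$-balanced.

**Definition (separated).** Real vectors $z,z'$ are *separated* if $z_iz_jz'_iz'_j<0$ for some $i,j$. This is an open condition, and it does not change if $z$ and $z'$ are multiplied by nonzero numbers.

For example, $(1,1,1)$ and $(1,-1,1)$ are separated. The vectors $(1,-1)$ and $(-2,3)$ are not, because $1\cdot(-1)\cdot(-2)\cdot3>0$.

**Definition (flexible).** A full pattern is *flexible* if it has two regular nilpotent realizations whose right kernels are separated, or two whose left kernels are separated.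

For example, the pattern of order $3$ with all three rows $(+,-,+)$ is flexible. Two realizations are
$$\begin{bmatrix}4&-8&4\\2&-10&8\\3&-9&6\end{bmatrix},\qquad\begin{bmatrix}2&-8&6\\3&-10&7\\4&-12&8\end{bmatrix}.$$
Both have rank $2$, trace $0$ and right kernel $(1,1,1)$. Their left kernels are $(1,1,-2)$ and $(1,-2,1)$, as one checks on the columns: $4+2-6$, $-8-10+18$, $4+8-12$, and $2-6+4$, $-8+20-12$, $6-14+8$ all vanish. Each left kernel is orthogonal to $(1,1,1)$, so both matrices are nilpotent by the criterion of Section 1. The left kernels are separated, by the indices $1,2$. On the other hand $\begin{bmatrix}+&-\\+&-\end{bmatrix}$ is PN but not flexible, since the signs of its kernels were determined above.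

Flexibility implies PN. It is invariant under transposition, which exchanges right and left kernels. It is invariant under equivalence: permutation permutes the entries of both kernels, negation does not change kernels, and signature replaces $z,z'$ by $Dz,Dz'$, which leaves $z_iz_jz'_iz'_j$ unchanged.

**Lemma 3 (extension).** Let $\mathcal A$ be full of order $m\ge2$ and $\hat{\mathcal A}=\begin{bmatrix}\mathcal A&\mu\\ \nu&\delta\end{bmatrix}$ full of order $m+1$. Let $N\in Q(\mathcal A)$ be a regular nilpotent with right and left kernels $x,y$. If $x$ is $\nu$-balanced or $y$ is $\mu$-balanced, then $\hat{\mathcal A}$ is flexible.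

*Proof.*

**Step 1 (normalization).** This step reduces to one case and makes $y$ free of zeros. By transposition we may assume that $x$ is $\nu$-balanced. Replace $N$ by $SNS^{-1}$ with $S$ near $I$. For $S$ close enough to $I$ it is still in $Q(\mathcal A)$, and its right kernel $Sx$ is still $\nu$-balanced, because that condition is open. Its left kernel is $y^TS^{-1}$, and no entry of this vanishes identically in $S$ since $y\neq0$. So for generic $S$ near $I$ the left kernel has no zero entry. We assume this from now on.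

**Step 2 (solving for nilpotent realizations).** This step produces nilpotent realizations of $\hat{\mathcal A}$ for small $t>0$. Choose $v_0\in Q(\nu)$ with $v_0x=0$, a vector $u\in Q(\mu)$ with $y^Tu\ne0$ (possible since $Q(\mu)$ is open and $y\neq0$), and $d$ of sign $\delta$. Let $A=A(M,v,t)$ be as above and put
$$G(M,v,t)=\bigl(E_1(A),\dots,E_m(A),\,E_{m+1}(A)/t\bigr),$$
where the last component means the polynomial $d\det M-v\,\mathrm{adj}(M)u$ of (2). So $G$ is polynomial. At $t=0$ the last column of $A$ is zero, so $E_k(A)=E_k(M)$ for $k\le m$. By (2), the last component at $(N,v_0,0)$ is $-\kappa(v_0x)(y^Tu)=0$. Hence $G(N,v_0,0)=0$. We compute the derivative in $(M,v)$ at this point.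

- The derivative $\partial(E_1,\dots,E_m)/\partial M$ is onto. Indeed the differential of $\mathrm{tr}M^k$ at $N$ is $dM\mapsto k\,\mathrm{tr}(N^{k-1}dM)$ for $1\le k\le m$. These are linearly independent because $I,N,\dots,N^{m-1}$ are. Since the $E_k$ and the power sums are polynomials in each other, the same holds for the $E_k$.
- The derivative $\partial(E_1,\dots,E_m)/\partial v$ is $0$, since at $t=0$ these functions do not depend on $v$.
- The last component has $v$-derivative $-(\mathrm{adj}(N)u)^T=-\kappa(y^Tu)x^T\ne0$.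

So the derivative is block triangular with both diagonal blocks onto, hence onto $\mathbb R^{m+1}$. Restrict $(M,v)$ to an affine subspace of dimension $m+1$ through $(N,v_0)$ on which the derivative is invertible. The implicit function theorem gives, for all small $t>0$, points $M(t)\to N$, $v(t)\to v_0$ with $G(M(t),v(t),t)=0$. Then $A(t)=A(M(t),v(t),t)$ is nilpotent and lies in $Q(\hat{\mathcal A})$.

**Step 3 (rank and left kernel).** This step shows that $A(t)$ is regular and finds the limit of its left kernel. Let $\tilde A(t)=\begin{bmatrix}M(t)&u\\v(t)&d\end{bmatrix}$. Then $A(t)=\tilde A(t)\,\mathrm{diag}(I,t)$ has the same rank and the same left kernel as $\tilde A(t)$ for $t>0$. A left null vector $(w,\zeta)$ of $\tilde A(0)=\begin{bmatrix}N&u\\v_0&d\end{bmatrix}$ satisfies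
$$w^TN=-\zeta v_0,\qquad w^Tu=-\zeta d .$$
If $\zeta=0$, then $w\in\mathrm{span}(y)$ and $w^Tu=0$, so $w=0$ since $y^Tu\neq0$. Hence the left kernel of $\tilde A(0)$ has dimension at most $1$, so $\tilde A(0)$ has rank at least $m$, and so has $\tilde A(t)$ for small $t$. But $\det\tilde A(t)=\det A(t)/t=0$, and by continuity $\det\tilde A(0)=0$. So $A(t)$ has rank exactly $m$: it is a regular nilpotent. Unit left null vectors of $\tilde A(t)$ accumulate, as $t\to0$, only at unit left null vectors of $\tilde A(0)$, which form one line with $\zeta\neq0$. Normalizing the last coordinate to $1$, the left kernel of $A(t)$ converges to $(w^*,1)$, where $w^*$ is the unique solution of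
$$w^{*T}N=-v_0,\qquad w^{*T}u=-d. \tag{3}$$

**Step 4 (two choices of the data).** It remains to choose $(v_0,u,d)$ in two ways with separated vectors $(w^*,1)$. Since separation is open, it is enough to make limits of such vectors separated, and then to take $t$ small. Since $v_0x=0$, the row $v_0$ lies in the row space of $N$; fix $w_0$ with $w_0^TN=-v_0$. If $v_0$ is replaced by $rv_0$ with $r>0$, the solution of (3) is $w^*=rw_0+\kappa'y$ with $\kappa'y^Tu=-d-rw_0^Tu$. As $r\to0$,
$$(w^*,1)\to\Bigl(-\frac{d}{y^Tu}\,y,\,1\Bigr). \tag{4}$$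

*Case a: $y$ is $\mu$-balanced.* Choose $u_\pm\in Q(\mu)$ with $y^Tu_+>0>y^Tu_-$. For an index $i$, the two limits (4) have $i$-th entries of opposite nonzero sign and last entry $1$. So they are separated by $i$ and $m+1$.

*Case b: $y$ is not $\mu$-balanced.* As $y$ has no zero entry, all $\mu_iy_i$ have the same nonzero sign. Fix $u$ and one value $d$. The first choice is $r\to0$, with limit $z_1=\bigl(-\frac d{y^Tu}y,1\bigr)$. For the second choice keep $r=1$ and let $|d|\to0$. Then $w^*\to w_1$ with $w_1^TN=-v_0\ne0$ and $w_1^Tu=0$. So $w_1\neq0$, and the sum $w_1^Tu=0$ has terms of both signs: there are $i,j$ with $u_i(w_1)_i>0>u_j(w_1)_j$. Hence $(w_1)_i(w_1)_j\mu_i\mu_j<0$, while $y_iy_j\mu_i\mu_j>0$. So $(w_1)_i(w_1)_jy_iy_j<0$, and $(w_1,1)$ is separated from $z_1$. $\square$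

**Lemma 4.** If $\mathcal A$ is full of order $m\ge2$ and flexible, then every full $\hat{\mathcal A}=\begin{bmatrix}\mathcal A&\mu\\ \nu&\delta\end{bmatrix}$ is flexible.

*Proof.* Say that the right kernels $x,x'$ of two regular nilpotents are separated, $x_ix_jx'_ix'_j<0$. Then the product of $\nu_i\nu_jx_ix_j$ and $\nu_i\nu_jx'_ix'_j$ is negative, so one of them is negative, and one of $x,x'$ is $\nu$-balanced. Lemma 3 applies. If the left kernels are separated, use $\mu$ in the same way. $\square$

Flexibility thus passes from any principal subpattern to the whole pattern. It remains to get it started. Order $3$ will not do, because of $\mathcal X_0$. We first settle orders $2$ and $3$ of Theorem C, and then show that in order $4$ every pattern with (P) is flexible.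

## 6. Theorem C in orders 2 and 3

**Order 2.** By a permutation the diagonal is $(+,-)$, and by signature at $2$ the pattern is $\begin{bmatrix}+&-\\+&-\end{bmatrix}$, which contains $N_2$.

**Order 3, case 1: some negative 2-cycle $\{i,j\}$ has $\alpha_{ii}\ne\alpha_{jj}$.** We extend $N_2$ unless the signs block it, and then list what is left. Normalize so that the indices $1,2$ carry $\begin{bmatrix}+&-\\+&-\end{bmatrix}\ni N_2$, with $x=(1,1)$, $y=(1,-1)$. The vector $x$ is balanced for the row $(\alpha_{31},\alpha_{32})$ unless that row is $\pm(+,+)$, and $y$ is balanced for the column $(\alpha_{13},\alpha_{23})$ unless that column is $\pm(+,-)$. If one of them is balanced, Lemma 3 gives flexibility, hence PN. Otherwise, after signature at $3$, the rows are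
$$(+,-,\theta),\quad(+,-,-\theta),\quad(+,+,d).$$
Now negate, swap $1,2$, and apply signature at $3$. Negation gives rows $(-,+,-\theta),(-,+,\theta),(-,-,-d)$. Swapping gives $(+,-,\theta),(+,-,-\theta),(-,-,-d)$. Signature at $3$ gives $(+,-,-\theta),(+,-,\theta),(+,+,-d)$. So the form is preserved and $(\theta,d)\mapsto(-\theta,-d)$. Hence we may take $\theta=+$. If $d=-$, then $R_1$ is a realization. If $d=+$, the pattern is $\mathcal X_0$.

**Order 3, case 2: every negative 2-cycle has equal diagonal signs.** Here one explicit matrix suffices. Let $\{1,2\}$ be a negative 2-cycle, with both diagonal signs $+$ after negation if necessary. Then $\alpha_{33}=-$. The 2-cycles $\{1,3\}$ and $\{2,3\}$ have unequal diagonal signs, so they are not negative. Signature at $1$ and $2$ makes $\alpha_{13},\alpha_{31},\alpha_{23},\alpha_{32}$ all $+$. Swapping $1,2$ if necessary, $\alpha_{12}=+$ and $\alpha_{21}=-$. The pattern is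
$$\begin{bmatrix}+&+&+\\-&+&+\\+&+&-\end{bmatrix}\ni R_2. \tag{5}$$

So a full pattern of order $3$ with (P) is PN unless it is equivalent to $\mathcal X_0$, and $\mathcal X_0$ is not PN by Lemma 2. $\square$

## 7. Order 4: reduction to six patterns

The aim of Sections 7 to 9 is the following.

**Proposition 5.** Every full pattern of order $4$ satisfying (P) is flexible.

Let $\mathcal A=[\alpha_{ij}]$ be full of order $4$ with (P). We try Lemma 3 with every base matrix at hand, and see which patterns block them all. Write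
$$r_1=(-,+,+,+),\quad r_2=(+,-,+,+),\quad r_3=(+,+,-,+),\quad r_4=(+,+,+,-).$$

### Case 1: some negative 2-cycle has unequal diagonal signs

**Step 1 (using $N_2$).** This step fixes the border of a $2\times 2$ block. Normalize so that the indices $1,2$ carry $\begin{bmatrix}+&-\\+&-\end{bmatrix}\ni N_2$. If for some $k\in\{3,4\}$ we have $(\alpha_{k1},\alpha_{k2})\ne\pm(+,+)$ or $(\alpha_{1k},\alpha_{2k})\ne\pm(+,-)$, then the subpattern on $\{1,2,k\}$ is flexible by Lemma 3 and $\mathcal A$ is flexible by Lemma 4. Otherwise, by signature at $3$ and $4$, the rows are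
$$(+,-,\theta_3,\theta_4),\quad(+,-,-\theta_3,-\theta_4),\quad(+,+,d_3,\alpha_{34}),\quad(+,+,\alpha_{43},d_4). \tag{6}$$

**Step 2 (using $N_2'$ and $R_1$).** This step shows, for each choice $\{k,l\}=\{3,4\}$, that $\mathcal A$ is flexible unless
$$\alpha_{lk}=-d_k,\qquad\alpha_{kl}=-\theta_k\theta_ld_k. \tag{7}$$
Let $\Phi$ be the operation "negate, swap $1,2$, signature at both $3$ and $4$". By the computation in Section 6 it preserves the form (6) and sends $\theta_k\mapsto-\theta_k$, $d_k\mapsto-d_k$. The entries $\alpha_{34},\alpha_{43}$ are negated once, and the two signatures cancel on them, so they change sign too. Condition (7) is invariant under $\Phi$, since both sides of both equations change sign. So we may assume $\theta_k=+$.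

*If $d_k=+$:* the subpattern on the indices $(k,2)$, in this order, is $\begin{bmatrix}+&+\\-&-\end{bmatrix}\ni N_2'$, with $x=(1,-1)$ and $y=(1,1)$. Row $l$ restricted to $(k,2)$ is $(\alpha_{lk},+)$ and column $l$ is $(\alpha_{kl},-\theta_l)$. The vector $x$ is unbalanced if and only if $\alpha_{lk}=-$, and $y$ is unbalanced if and only if $\alpha_{kl}=-\theta_l$. Together this is (7). Otherwise the subpattern on $\{k,2,l\}$ is flexible by Lemma 3 and $\mathcal A$ by Lemma 4.

*If $d_k=-$:* the subpattern on $(1,2,k)$ has rows $(+,-,+),(+,-,-),(+,+,-)$ and contains $R_1$, with $x=(1,1,1)$ and $y=(1,-2,1)$. Row $l$ is $(+,+,\alpha_{lk})$, so $x$ is unbalanced if and only if $\alpha_{lk}=+$. Column $l$ is $(\theta_l,-\theta_l,\alpha_{kl})$, and the products with the entries of $y$ have signs $\theta_l,\theta_l,\alpha_{kl}$, so $y$ is unbalanced if and only if $\alpha_{kl}=\theta_l$. Together this is (7). Otherwise $\mathcal A$ is flexible by Lemma 3.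

**Step 3 (what is left).** This step lists the patterns satisfying (7) for both $k=3$ and $k=4$. The case $k=3$ gives $\alpha_{43}=-d_3$ and $\alpha_{34}=-\theta_3\theta_4d_3$; the case $k=4$ gives $\alpha_{34}=-d_4$ and $\alpha_{43}=-\theta_3\theta_4d_4$. So $d_4=\theta_3\theta_4d_3$. By $\Phi$ and the swap of $3,4$ we may take $(\theta_3,\theta_4)=(+,+)$ or $(+,-)$. In the first case $d_4=d_3$ and $\alpha_{34}=\alpha_{43}=-d_3$. In the second $d_4=-d_3$, $\alpha_{43}=-d_3$, $\alpha_{34}=d_3$. This gives
$$\mathcal X_1=\begin{bmatrix}+&-&+&+\\+&-&-&-\\+&+&-&+\\+&+&+&-\end{bmatrix},\quad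
\mathcal X_2=\begin{bmatrix}+&-&+&+\\+&-&-&-\\+&+&+&-\\+&+&-&+\end{bmatrix},$$
$$\mathcal X_3=\begin{bmatrix}+&-&+&-\\+&-&-&+\\+&+&+&+\\+&+&-&-\end{bmatrix},\quad
\mathcal X_4=\begin{bmatrix}+&-&+&-\\+&-&-&+\\+&+&-&-\\+&+&+&+\end{bmatrix}.$$
Here $\mathcal X_1$ is $\theta=(+,+),d_3=-$, with rows $r_2,-r_1,r_3,r_4$; $\mathcal X_2$ is $\theta=(+,+),d_3=+$, with rows $r_2,-r_1,r_4,r_3$; $\mathcal X_3$ is $\theta=(+,-),d_3=+$; and $\mathcal X_4$ is $\theta=(+,-),d_3=-$.

### Case 2: no negative 2-cycle has unequal diagonal signs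

This case uses $R_2$. Take a negative 2-cycle; its diagonal signs are equal, and after negation they are $+$. Label its indices $1,2$, and label $3$ some index with diagonal sign $-$. Exactly as in case 2 of order $3$, signatures at $1,2$ and possibly the swap of $1,2$ bring the subpattern on $\{1,2,3\}$ to the form (5), which contains $R_2$ with $x=(1,-1,1)$, $y=(-1,1,2)$. By Lemma 3, $\mathcal A$ is flexible unless row $4$ on $(1,2,3)$ is $\pm(+,-,+)$ and column $4$ on $(1,2,3)$ is $\pm(-,+,+)$. By signature at $4$ let row $4$ be $(+,-,+)$, and let column $4$ be $\theta(-,+,+)$.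

If $\theta=+$, then $\alpha_{14}=-$ and $\alpha_{41}=+$, so $\{1,4\}$ is a negative 2-cycle and by the hypothesis of this case $\alpha_{44}=\alpha_{11}=+$. If $\theta=-$, then $\alpha_{34}=-$ and $\alpha_{43}=+$, so $\{3,4\}$ is a negative 2-cycle and $\alpha_{44}=\alpha_{33}=-$. The two patterns are
$$\mathcal X_5=\begin{bmatrix}+&+&+&-\\-&+&+&+\\+&+&-&+\\+&-&+&+\end{bmatrix},\quad
\mathcal X_6=\begin{bmatrix}+&+&+&+\\-&+&+&-\\+&+&-&-\\+&-&+&-\end{bmatrix},$$
where $\mathcal X_5$ has rows $r_4,r_1,r_3,r_2$.

So Proposition 5 holds once $\mathcal X_1,\dots,\mathcal X_6$ are shown to be flexible. Lemma 3 is of no help with the base matrices we have, so we build nilpotents with prescribed kernels directly.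

## 8. Nilpotents of order 4 from circulations

If $A$ has order $4$, rank $3$, and kernels $x,y$ with $y^Tx=0$, then $E_4=0$ and $E_3=\mathrm{tr}(\kappa xy^T)=0$ for free. Only two equations remain: $\mathrm{tr}A=0$ and $\mathrm{tr}A^2=0$. So we fix both kernels in advance. By a signature similarity by $s\in\{\pm1\}^4$ we may look for right kernel $\mathbf 1=(1,1,1,1)$ in place of $s$. If the left kernel $y$ has no zero entry, then $\mathrm{diag}(y)A$ has zero row sums and zero column sums. When the signs of its rows are a permutation of $r_1,r_2,r_3,r_4$, such matrices are described by circulations.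

**Definition (circulation).** A *circulation* is a family $w=(w_{ij})_{i\ne j}$, $1\le i,j\le4$, of numbers $w_{ij}\ge0$ with $w_i:=\sum_jw_{ij}=\sum_jw_{ji}$ for all $i$. Its matrix $W$ has off-diagonal entries $w_{ij}$ and diagonal entries $-w_i$, so $W\mathbf 1=0$ and $\mathbf 1^TW=0$. We write $(i_1i_2\dots i_p)$ for the unit circulation along the cycle $i_1\to i_2\to\dots\to i_p\to i_1$. We call a circulation by its matrix when convenient.

For example, $(12)$ has $w_{12}=w_{21}=1$ and $w_1=w_2=1$. The circulation $(123)+2(243)$ has $w_{12}=w_{23}=w_{31}=1$, $w_{24}=w_{43}=w_{32}=2$, and $(w_1,w_2,w_3,w_4)=(1,3,3,2)$. If all $w_{ij}>0$, row $k$ of $W$ has sign pattern $r_k$.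

**Lemma 6.** Let $\mathcal X$ be full of order $4$, let $s\in\{\pm1\}^4$ and $D_s=\mathrm{diag}(s)$, and suppose that $D_s\mathcal XD_s$ has rows $\varepsilon_ir_{\sigma(i)}$ with $\varepsilon_i=\pm1$ and $\sigma$ a permutation. Let $\eta_i>0$ with $\sum_i\varepsilon_i\eta_i=0$. For a circulation $W$ put
$$A(W)_{ij}=\varepsilon_iW_{\sigma(i)j}/\eta_i,\qquad T(W)=\mathrm{tr}A(W),\qquad q(W)=\tfrac12\mathrm{tr}A(W)^2 .$$
If there are circulations $W_\pm,C_\pm$ with $T(W_\pm)=0$, $q(W_+)>0>q(W_-)$ and $T(C_+)>0>T(C_-)$, then $\mathcal X$ has a regular nilpotent realization with right kernel $s$.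

*Proof.*

**Step 1 (a strictly positive circulation with $T=0$ and $q=0$).** This step solves the two remaining equations by a sign change. Let $J$ be the circulation with all $w_{ij}=1$. Since $T$ is linear and $T(C_+)>0>T(C_-)$, we have $T(J+\alpha C_++\beta C_-)=0$ for suitable $\alpha,\beta\ge0$. Call this circulation $W^\circ$; all its $w_{ij}$ are positive. For small $\tau>0$ the circulations $(1-\tau)W_\pm+\tau W^\circ$ are strictly positive with $T=0$, and $q$ is positive at one and negative at the other. On the segment between them everything is strictly positive with $T=0$. By continuity $q$ vanishes at some point $W$ of the segment.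

**Step 2 ($A=A(W)$ is a regular nilpotent).** This step checks signs, rank and the four $E_k$. As all $w_{ij}>0$, $A\in Q(D_s\mathcal XD_s)$. We have $A\mathbf 1=0$. With $y_i=\varepsilon_i\eta_i$, the $j$-th entry of $y^TA$ is $\sum_iW_{\sigma(i)j}=0$. If $Wz=0$ and $z_i$ is a maximal entry of $z$, then $\sum_jw_{ij}(z_j-z_i)=0$ with all terms $\le0$ and $w_{ij}>0$, so $z$ is constant. Hence $W$ has rank $3$. The matrix $A$ is obtained from $W$ by permuting rows and multiplying them by nonzero numbers, so it has rank $3$, and $\mathrm{adj}A=c\,\mathbf 1y^T$. Thus $E_4=0$, $E_3=c\,y^T\mathbf 1=c\sum\varepsilon_i\eta_i=0$, $E_1=T(W)=0$, and $E_2=\frac12(T(W)^2-\mathrm{tr}A^2)=-q(W)=0$. So $A$ is a regular nilpotent with right kernel $\mathbf 1$, and $D_sAD_s\in Q(\mathcal X)$ is a regular nilpotent with right kernel $D_s\mathbf 1=s$. $\square$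

## 9. The six patterns are flexible

For each pattern we give $s$, the rows of $D_s\mathcal XD_s$, $\eta$, the matrix $A=A(W)$, and the circulations that Lemma 6 needs. Row $i$ of $D_s\mathcal XD_s$ is row $i$ of $\mathcal X$ multiplied entrywise by $s$ and then by $s_i$. By (1),
$$q=\mathrm{sq}+A_{12}A_{21}+A_{13}A_{31}+A_{14}A_{41}+A_{23}A_{32}+A_{24}A_{42}+A_{34}A_{43},\qquad\mathrm{sq}:=\tfrac12\sum_iA_{ii}^2 .$$
When we evaluate $q$ we print only the nonzero terms. If a permutation leaves $\mathcal X$ invariant, it carries a realization with right kernel $s$ to a realization with permuted right kernel. That gives the second kernel in several cases.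

**The pattern $\mathcal X_1$.** Take $s=(1,-1,1,-1)$. Row 1: $r_2$ times $s$ is $(+,+,+,-)=r_4$. Row 2: $-r_1$ times $s$ is $(+,+,-,+)$, and times $s_2=-1$ it is $-r_3$. Row 3: $r_3$ times $s$ is $(+,-,-,-)=-r_1$. Row 4: $r_4$ times $s$ is $(+,-,+,+)$, and times $s_4=-1$ it is $-r_2$. So the rows are $r_4,-r_3,-r_1,-r_2$, and $\eta=(3,1,1,1)$ satisfies $3-1-1-1=0$.
$$A=\begin{bmatrix}w_{41}/3&w_{42}/3&w_{43}/3&-w_4/3\\-w_{31}&-w_{32}&w_3&-w_{34}\\w_1&-w_{12}&-w_{13}&-w_{14}\\-w_{21}&w_2&-w_{23}&-w_{24}\end{bmatrix}$$
$$T=\tfrac{w_{41}}3-w_{32}-w_{13}-w_{24},$$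
$$q=\mathrm{sq}-\tfrac{w_{42}w_{31}}3+\tfrac{w_{43}w_1}3+\tfrac{w_4w_{21}}3-w_3w_{12}-w_{34}w_2+w_{14}w_{23}.$$

- $W_+=(1423)$, that is $w_{14}=w_{42}=w_{23}=w_{31}=1$: $T=0$, $q=-\frac13+1=\frac23$.
- $W_-=(12)+(34)$: $T=0$, $q=\frac13+\frac13-1-1=-\frac43$.
- $C_+=(14)$: $T=\frac13$. $C_-=(13)$: $T=-1$.

The pattern $\mathcal X_1$ is invariant under $3\leftrightarrow4$: this permutation fixes $r_1,r_2$ and exchanges $r_3,r_4$ together with their places. So $(1,-1,1,-1)$ and $(1,-1,-1,1)$ both occur as right kernels. They are separated by the indices $1,3$.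

**The pattern $\mathcal X_2$.** Take $s=(1,-1,1,-1)$. The first two rows are as for $\mathcal X_1$. Row 3: $r_4$ times $s$ is $(+,-,+,+)=r_2$. Row 4: $r_3$ times $s$ is $(+,-,-,-)$, and times $s_4=-1$ it is $r_1$. So the rows are $r_4,-r_3,r_2,r_1$, and $\eta=(3,7,1,3)$ satisfies $3-7+1+3=0$.
$$A=\begin{bmatrix}w_{41}/3&w_{42}/3&w_{43}/3&-w_4/3\\-w_{31}/7&-w_{32}/7&w_3/7&-w_{34}/7\\w_{21}&-w_2&w_{23}&w_{24}\\-w_1/3&w_{12}/3&w_{13}/3&w_{14}/3\end{bmatrix}$$
$$T=\tfrac{w_{41}}3-\tfrac{w_{32}}7+w_{23}+\tfrac{w_{14}}3,$$
$$q=\mathrm{sq}-\tfrac{w_{42}w_{31}}{21}+\tfrac{w_{43}w_{21}}3+\tfrac{w_4w_1}9-\tfrac{w_3w_2}7-\tfrac{w_{34}w_{12}}{21}+\tfrac{w_{24}w_{13}}3.$$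

- $W_-=(1243)$, that is $w_{12}=w_{24}=w_{43}=w_{31}=1$: $T=0$, $q=\frac19-\frac17=-\frac2{63}$.
- $W_+=(1243)+(1342)$, that is $w_{12},w_{24},w_{43},w_{31},w_{13},w_{34},w_{42},w_{21}$ all equal to $1$ and all $w_i=2$: $T=0$, $q=-\frac1{21}+\frac13+\frac49-\frac47-\frac1{21}+\frac13=\frac49$.
- $C_+=(14)$: $T=\frac23$. $C_-=(132)$, that is $w_{13}=w_{32}=w_{21}=1$: $T=-\frac17$.

The pattern $\mathcal X_2$ is invariant under $3\leftrightarrow4$: the third row becomes $r_3$ with places $3,4$ exchanged, which is $r_4$, and similarly for the fourth. So the right kernels $(1,-1,1,-1)$ and $(1,-1,-1,1)$ occur, and they are separated.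

**The pattern $\mathcal X_3$.** Take $s=(1,1,1,-1)$. The rows $1,2,3$ times $s$ are $(+,-,+,+)=r_2$, $(+,-,-,-)=-r_1$, $(+,+,+,-)=r_4$. Row 4 times $s$ is $(+,+,-,+)$, and times $s_4=-1$ it is $-r_3$. So the rows are $r_2,-r_1,r_4,-r_3$, and $\eta=(1,5,9,5)$ satisfies $1-5+9-5=0$.
$$A=\begin{bmatrix}w_{21}&-w_2&w_{23}&w_{24}\\w_1/5&-w_{12}/5&-w_{13}/5&-w_{14}/5\\w_{41}/9&w_{42}/9&w_{43}/9&-w_4/9\\-w_{31}/5&-w_{32}/5&w_3/5&-w_{34}/5\end{bmatrix}$$
$$T=w_{21}-\tfrac{w_{12}}5+\tfrac{w_{43}}9-\tfrac{w_{34}}5,$$
$$q=\mathrm{sq}-\tfrac{w_2w_1}5+\tfrac{w_{23}w_{41}}9-\tfrac{w_{24}w_{31}}5-\tfrac{w_{13}w_{42}}{45}+\tfrac{w_{14}w_{32}}{25}-\tfrac{w_4w_3}{45}.$$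

- $W_+=(1342)+9(34)$, that is $w_{13}=w_{42}=w_{21}=1$, $w_{34}=10$, $w_{43}=9$, with $(w_1,w_2,w_3,w_4)=(1,1,10,10)$: the diagonal of $A$ is $(1,0,1,-2)$, so $T=0$ and $\mathrm{sq}=3$, and $q=3-\frac15-\frac1{45}-\frac{100}{45}=\frac59$.
- $W_-=(1324)$, that is $w_{13}=w_{32}=w_{24}=w_{41}=1$: $T=0$, $q=-\frac15-\frac1{45}=-\frac29$.
- $C_+=(12)$: $T=1-\frac15=\frac45$. $C_-=(34)$: $T=\frac19-\frac15=-\frac4{45}$.

The pattern $\mathcal X_3$ is invariant under $2\leftrightarrow4$: exchanging columns $2,4$ leaves $(+,-,+,-)$ and $(+,+,+,+)$ fixed and exchanges $(+,-,-,+)$ with $(+,+,-,-)$, which are rows $2$ and $4$. So the right kernels $(1,1,1,-1)$ and $(1,-1,1,1)$ occur. They are separated by the indices $1,2$.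

**The pattern $\mathcal X_4$.** Here we use two different vectors $s$. First take $s=(-1,1,1,1)$. Row 1 times $s$ is $(-,-,+,-)$, and times $s_1=-1$ it is $r_3$. The rows $2,3,4$ times $s$ are $(-,-,-,+)=-r_4$, $(-,+,-,-)=-r_2$, $(-,+,+,+)=r_1$. So the rows are $r_3,-r_4,-r_2,r_1$, and $\eta=(1,2,1,2)$ satisfies $1-2-1+2=0$.
$$A=\begin{bmatrix}w_{31}&w_{32}&-w_3&w_{34}\\-w_{41}/2&-w_{42}/2&-w_{43}/2&w_4/2\\-w_{21}&w_2&-w_{23}&-w_{24}\\-w_1/2&w_{12}/2&w_{13}/2&w_{14}/2\end{bmatrix}$$
$$T=w_{31}-\tfrac{w_{42}}2-w_{23}+\tfrac{w_{14}}2,$$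
$$q=\mathrm{sq}-\tfrac{w_{32}w_{41}}2+w_3w_{21}-\tfrac{w_{34}w_1}2-\tfrac{w_{43}w_2}2+\tfrac{w_4w_{12}}4-\tfrac{w_{24}w_{13}}2.$$

- $W_+=(12)+(34)$: $T=0$, $q=1-\frac12-\frac12+\frac14=\frac14$.
- $W_-=(1324)$: $T=0$, $q=-\frac12-\frac12=-1$.
- $C_+=(13)$: $T=1$. $C_-=(23)$: $T=-1$.

Second, take $s=(1,1,1,-1)$. The rows $1,2,3$ times $s$ are $(+,-,+,+)=r_2$, $(+,-,-,-)=-r_1$, $(+,+,-,+)=r_3$. Row 4 times $s$ is $(+,+,+,-)$, and times $s_4=-1$ it is $-r_4$. So the rows are $r_2,-r_1,r_3,-r_4$, and $\eta=(1,1,2,2)$ satisfies $1-1+2-2=0$.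
$$A=\begin{bmatrix}w_{21}&-w_2&w_{23}&w_{24}\\w_1&-w_{12}&-w_{13}&-w_{14}\\w_{31}/2&w_{32}/2&-w_3/2&w_{34}/2\\-w_{41}/2&-w_{42}/2&-w_{43}/2&w_4/2\end{bmatrix}$$
$$T=w_{21}-w_{12}-\tfrac{w_3}2+\tfrac{w_4}2,$$
$$q=\mathrm{sq}-w_2w_1+\tfrac{w_{23}w_{31}}2-\tfrac{w_{24}w_{41}}2-\tfrac{w_{13}w_{32}}2+\tfrac{w_{14}w_{42}}2-\tfrac{w_{34}w_{43}}4.$$

- $W_-=(1324)$: the diagonal is $(0,0,-\frac12,\frac12)$, so $T=0$ and $\mathrm{sq}=\frac14$, and $q=\frac14-1-\frac12-\frac12=-\frac74$.
- $W_+=(1423)$: the diagonal is the same, $T=0$, and $q=\frac14-1+\frac12+\frac12=\frac14$.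
- $C_+=(24)$: $T=\frac12$. $C_-=(13)$: $T=-\frac12$.

The right kernels $(-1,1,1,1)$ and $(1,1,1,-1)$ are separated by the indices $1,2$.

**The pattern $\mathcal X_5$.** Take $s=(1,1,-1,-1)$. Rows 1 and 2 times $s$ are $(+,+,-,+)=r_3$ and $(-,+,-,-)=-r_2$. Row 3 times $s$ is $(+,+,+,-)$, and times $s_3=-1$ it is $-r_4$. Row 4 times $s$ is $(+,-,-,-)$, and times $s_4=-1$ it is $r_1$. So the rows are $r_3,-r_2,-r_4,r_1$, and $\eta=(1,2,2,3)$ satisfies $1-2-2+3=0$.
$$A=\begin{bmatrix}w_{31}&w_{32}&-w_3&w_{34}\\-w_{21}/2&w_2/2&-w_{23}/2&-w_{24}/2\\-w_{41}/2&-w_{42}/2&-w_{43}/2&w_4/2\\-w_1/3&w_{12}/3&w_{13}/3&w_{14}/3\end{bmatrix}$$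
$$T=w_{31}+\tfrac{w_2}2-\tfrac{w_{43}}2+\tfrac{w_{14}}3,$$
$$q=\mathrm{sq}-\tfrac{w_{32}w_{21}}2+\tfrac{w_3w_{41}}2-\tfrac{w_{34}w_1}3+\tfrac{w_{23}w_{42}}4-\tfrac{w_{24}w_{12}}6+\tfrac{w_4w_{13}}6.$$

- $W_-=(12)+(34)$: the diagonal is $(0,\frac12,-\frac12,0)$, so $T=0$ and $\mathrm{sq}=\frac14$, and $q=\frac14-\frac13=-\frac1{12}$.
- $W_+=(243)$, that is $w_{24}=w_{43}=w_{32}=1$ and $w_1=0$: the diagonal is the same, $T=0$, and $q=\frac14$.
- $C_+=(12)$: $T=\frac12$. $C_-=(34)$: $T=-\frac12$.

The negative entries of $\mathcal X_5$ are at $(1,4),(2,1),(4,2),(3,3)$. The permutation $1\to2\to4\to1$, fixing $3$, carries $(1,4)\to(2,1)\to(4,2)\to(1,4)$ and fixes $(3,3)$. So it leaves $\mathcal X_5$ invariant. It carries the kernel $(1,1,-1,-1)$ to $(-1,1,-1,1)$. These are separated by the indices $1,2$.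

**The pattern $\mathcal X_6$.** Again we use two vectors $s$. First take $s=(-1,1,1,1)$. Row 1 times $s$ is $(-,+,+,+)$, and times $s_1=-1$ it is $-r_1$. The rows $2,3,4$ times $s$ are $(+,+,+,-)=r_4$, $(-,+,-,-)=-r_2$, $(-,-,+,-)=-r_3$. So the rows are $-r_1,r_4,-r_2,-r_3$, and $\eta=(1,3,1,1)$ satisfies $-1+3-1-1=0$.
$$A=\begin{bmatrix}w_1&-w_{12}&-w_{13}&-w_{14}\\w_{41}/3&w_{42}/3&w_{43}/3&-w_4/3\\-w_{21}&w_2&-w_{23}&-w_{24}\\-w_{31}&-w_{32}&w_3&-w_{34}\end{bmatrix}$$
$$T=w_1+\tfrac{w_{42}}3-w_{23}-w_{34},$$
$$q=\mathrm{sq}-\tfrac{w_{12}w_{41}}3+w_{13}w_{21}+w_{14}w_{31}+\tfrac{w_{43}w_2}3+\tfrac{w_4w_{32}}3-w_{24}w_3.$$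

- $W_+=(123)$: the diagonal is $(1,0,-1,0)$, so $T=0$ and $q=\mathrm{sq}=1$.
- $W_-=(123)+2(243)$, listed in Section 8: the diagonal is again $(1,0,-1,0)$, so $T=0$, and $q=1+\frac{2\cdot3}3+\frac{2\cdot2}3-2\cdot3=-\frac53$.
- $C_+=(12)$: $T=1$. $C_-=(23)$: $T=-1$.

Second, take $s=(1,-1,1,1)$. Row 1 times $s$ is $(+,-,+,+)=r_2$. Row 2 times $s$ is $(-,-,+,-)$, and times $s_2=-1$ it is $r_3$. Rows 3 and 4 times $s$ are $(+,-,-,-)=-r_1$ and $(+,+,+,-)=r_4$. So the rows are $r_2,r_3,-r_1,r_4$, and $\eta=(1,1,3,1)$ satisfies $1+1-3+1=0$.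
$$A=\begin{bmatrix}w_{21}&-w_2&w_{23}&w_{24}\\w_{31}&w_{32}&-w_3&w_{34}\\w_1/3&-w_{12}/3&-w_{13}/3&-w_{14}/3\\w_{41}&w_{42}&w_{43}&-w_4\end{bmatrix}$$
$$T=w_{21}+w_{32}-\tfrac{w_{13}}3-w_4,$$
$$q=\mathrm{sq}-w_2w_{31}+\tfrac{w_{23}w_1}3+w_{24}w_{41}+\tfrac{w_3w_{12}}3+w_{34}w_{42}-\tfrac{w_{14}w_{43}}3.$$

- $W_-=(123)$: $T=0$, $q=-1+\frac13+\frac13=-\frac13$.
- $W_+=(12)+(24)$: the diagonal is $(1,0,0,-1)$, so $T=0$, and $q=\mathrm{sq}=1$.
- $C_+=(12)$: $T=1$. $C_-=(24)$: $T=-1$.

The right kernels $(-1,1,1,1)$ and $(1,-1,1,1)$ are separated by the indices $1,3$.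

So $\mathcal X_1,\dots,\mathcal X_6$ are flexible, and Proposition 5 is proved. $\square$

## 10. Theorem C in all orders

*Proof of Theorem C.* Orders $2$ and $3$ were done in Section 6, and order $4$ is Proposition 5, since flexible implies PN. Let $n\ge5$. We find a flexible principal subpattern of order $4$ and let flexibility spread. Choose indices $p,q$ with $\alpha_{pp}=+$, $\alpha_{qq}=-$, a negative 2-cycle $\{i,j\}$, and a set of four indices containing $p,q,i,j$. The principal subpattern on this set satisfies (P), so it is flexible by Proposition 5. Add the remaining indices one at a time; by Lemma 4 flexibility is kept. So the whole pattern is flexible, hence PN. $\square$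

## 11. From inertia $(0,0,n)$ to a nilpotent realization

*Proof of Theorem A.* Let $A\in Q(\mathcal A)$ have inertia $(0,0,n)$. If $A$ is nilpotent, we are done. Assume it is not.

**Step 1 (a completion with (P)).** This step passes to a full pattern and reads off (P) from two traces. The eigenvalues of $A$ are zeros and pairs $\pm i\omega_j$, not all zero, so $\mathrm{tr}A=0$ and $\mathrm{tr}A^2<0$. A scalar matrix with trace $0$ is $0$, which is nilpotent, so $A$ is not scalar. By Lemma 1 some $A'$ similar to $A$ lies in $Q(\mathcal B)$ for a completion $\mathcal B$ of $\mathcal A$. The diagonal entries of $A'$ are nonzero with sum $0$, so the diagonal of $\mathcal B$ has both signs. By (1), $\sum_ia_{ii}'^2+2\sum_{i<j}a'_{ij}a'_{ji}<0$, so $\mathcal B$ has a negative 2-cycle. Thus $\mathcal B$ satisfies (P).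

**Step 2 (the exception does not occur).** This step is needed only for $n=3$. Then $E_1(A')=E_3(A')=0$, because the eigenvalues are $\pm i\omega$ and $0$, and $E_2(A')=-\frac12\mathrm{tr}A'^2>0$. Permutation and signature similarity preserve all $E_k$, and negation multiplies $E_k$ by $(-1)^k$. So if $\mathcal B$ were equivalent to $\mathcal X_0$, some matrix in $Q(\mathcal X_0)$ would have $E_1=E_3=0$ and $E_2>0$, against Lemma 2.

By Theorem C, $\mathcal B$ is PN, and $Q(\mathcal B)\subseteq Q(\mathcal A)$, so $\mathcal A$ is PN. Finally, an IAP pattern has a realization with inertia $(0,0,n)$, so it is PN, and by the known result it is SAP. $\square$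

## 12. The combinatorial description

*Proof of Theorem B.* The implication (3)$\Rightarrow$(1) is the known result. For (1)$\Rightarrow$(2), the polynomial $(\lambda-1)^{n_+}(\lambda+1)^{n_-}\lambda^{n_0}$ realizes the inertia $(n_+,n_-,n_0)$. The implication (2)$\Rightarrow$(4) is immediate, and (4)$\Rightarrow$(3) is Theorem A. It remains to prove (3)$\Leftrightarrow$(5).

**Step 1: (3)$\Rightarrow$(5).** We pass to a completion and use the two traces again. Let $A\in Q(\mathcal A)$ be nilpotent. If $A=0$, then all entries of $\mathcal A$ are $\#$, and (a), (b), (c) hold. If $A\ne0$, then $A$ is not scalar, and Lemma 1 gives a nilpotent $A'\in Q(\mathcal B)$ with $\mathcal B$ a completion of $\mathcal A$. From $\mathrm{tr}A'=0$ with nonzero diagonal entries, the diagonal of $\mathcal B$ has both signs, and from $\mathrm{tr}A'^2=0$ and (1), $\mathcal B$ has a negative 2-cycle. A completion keeps the symbols $+$ and $-$, so (a) and (b) hold for $\mathcal A$. Let $n=3$ and suppose that $\mathcal A$ were equivalent to some $\mathcal E_\delta$.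 Then $\mathcal B$ would be equivalent to a completion of $\mathcal E_\delta$. This is either $\mathcal X_0$, and then a nilpotent matrix, with $E_2=0$, would lie in $Q(\mathcal X_0)$, against Lemma 2; or the pattern with diagonal $(+,+,+)$, and then $\mathcal B$ would have constant diagonal, against (P). So (c) holds.

**Step 2: (5)$\Rightarrow$(3) for $n\ne3$.** We produce a completion with (P). By (a), some diagonal symbol is not $-$ and some diagonal symbol is not $+$. They can be found at distinct indices $p,q$: otherwise the only symbol that is not $-$ and the only symbol that is not $+$ would be at the same index, and every other diagonal symbol would be both $-$ and $+$, which is impossible as $n\ge2$. So we can choose $+$ at $(p,p)$ and $-$ at $(q,q)$. By (b), some 2-cycle can be chosen negative, and this choice is independent of the diagonal. So $\mathcal A$ has a completion $\mathcal B$ with (P). If $n\ne3$, Theorem C shows that $\mathcal B$, hence $\mathcal A$, is PN.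

**Step 3: (5)$\Rightarrow$(3) for $n=3$.** We show that if $\mathcal A$ is not PN, the freedom of $*$ and $\#$ forces $\mathcal A$ to be an $\mathcal E_\delta$. Suppose that $\mathcal A$ is not PN. The completion $\mathcal B$ of Step 2 is not PN, so by Theorem C it is equivalent to $\mathcal X_0$. Applying the same equivalence to $\mathcal A$, which preserves PN and the three conditions, we may assume $\mathcal B=\mathcal X_0$.

The pattern $\mathcal X_0$ has exactly two negative 2-cycles, $\{1,2\}$ and $\{2,3\}$, and the diagonal sign at their common index $2$ is opposite to the other two diagonal signs. Every pattern equivalent to $\mathcal X_0$ likewise has exactly two negative 2-cycles, and the diagonal sign at their common index is opposite to the other two.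

If $\mathcal A$ had a $*$ or $\#$ off the diagonal, change the sign of $\mathcal X_0$ there. This gives a completion of $\mathcal A$ with the same diagonal and with one or three negative 2-cycles. It satisfies (P) and is not equivalent to $\mathcal X_0$, so it is PN by Theorem C, a contradiction. If $\mathcal A$ had a $*$ or $\#$ at $(1,1)$ or $(3,3)$, change the sign there. The new completion has diagonal $(-,-,+)$ or $(+,-,-)$ and the same two negative 2-cycles. It satisfies (P), but the diagonal sign at the common index $2$ is not opposite to both others. So it is not equivalent to $\mathcal X_0$, hence PN, a contradiction. Therefore $\mathcal A$ agrees with $\mathcal X_0$ except possibly for a $*$ or $\#$ at $(2,2)$. That is, $\mathcal A=\mathcal E_\delta$ with $\delta\in\{-,*,\#\}$, against (c). $\square$
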